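# Negative weights against lattices: cubature rules of prescribed trigonometric degree in high dimension

## 1. Degree two on the square: five points and six points

Write $e(t)=e^{2\pi i t}$ for real $t$, and $|\mathbf h|=|h_1|+\dots+|h_s|$ for $\mathbf h\in\mathbb Z^s$. Take $s=2$. We want finitely many points $\mathbf x_j$ of the unit square and real weights $w_j$ such that $\sum_j w_jf(\mathbf x_j)$ equals $\int_{[0,1]^2}f$ for every exponential $f(\mathbf x)=e(\mathbf h\cdot\mathbf x)$ with $|\mathbf h|\le2$. There are 13 such $\mathbf h$: the origin, $\pm(1,0)$, $\pm(0,1)$, $\pm(2,0)$, $\pm(0,2)$, $\pm(1,1)$, $\pm(1,-1)$. The integral is $1$ for $\mathbf h=0$ and $0$ for the others.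

Five points suffice. Take the multiples of $(\frac15,\frac25)$ modulo 1, namely
$$(0,0),\ (\tfrac15,\tfrac25),\ (\tfrac25,\tfrac45),\ (\tfrac35,\tfrac15),\ (\tfrac45,\tfrac35),$$
each with weight $\frac15$. The rule sends $e(\mathbf h\cdot\mathbf x)$ to $\frac15\sum_{j=0}^4e\big(j(h_1+2h_2)/5\big)$, which is $1$ if $5\mid h_1+2h_2$ and $0$ otherwise. For $(1,0),(0,1),(2,0),(0,2),(1,1),(1,-1)$ the number $h_1+2h_2$ is $1,2,2,4,3,-1$, never a multiple of 5, and replacing $\mathbf h$ by $-\mathbf h$ changes nothing.

Fewer than five points never suffice, whatever the signs of the weights. Suppose a rule has $N$ points. For each of the five exponents $\mathbf h\in\{0,\pm(1,0),\pm(0,1)\}$ form the vector $E_{\mathbf h}=(e(\mathbf h\cdot\mathbf x_j))_{j\le N}\in\mathbb C^N$. The difference of two of these exponents has norm at most 2, so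
$$\sum_jw_j\,E_{\mathbf h}(j)\overline{E_{\mathbf h'}(j)}=\sum_jw_j\,e((\mathbf h-\mathbf h')\cdot\mathbf x_j)=\begin{cases}1,&\mathbf h=\mathbf h',\\0,&\mathbf h\ne\mathbf h'.\end{cases}$$
If $\sum_{\mathbf h}c_{\mathbf h}E_{\mathbf h}=0$, pairing with $E_{\mathbf h'}$ gives $c_{\mathbf h'}=0$. So the five vectors are independent and $N\ge5$.

Here is a very different rule for the same task, with six points. Put weight $-\frac14$ at the origin and weight $\frac14$ at each of $(\pm\frac14,0)$, $(0,\pm\frac14)$ (modulo 1) and $(\frac12,\frac12)$. The total weight is $-\frac14+1+\frac14=1$. For the other exponents, listing the contributions of the origin, the pair $(\pm\frac14,0)$, the pair $(0,\pm\frac14)$ and the point $(\frac12,\frac12)$ in this order,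
$$(1,0):\ -\tfrac14+0+\tfrac12-\tfrac14=0,\qquad (2,0):\ -\tfrac14-\tfrac12+\tfrac12+\tfrac14=0,\qquad (1,\pm1):\ -\tfrac14+0+0+\tfrac14=0,$$
and symmetry handles the rest.

Both rules exist in every dimension $s$. The multiples of $\frac1{2s+1}(1,2,\dots,s)$ modulo 1, equally weighted, form a $(2s+1)$-point rule: for $0<|\mathbf h|\le2$ the integer $\sum_k kh_k$ is one of $\pm k$, $\pm2k$, $\pm k\pm l$ with $k\ne l$ in $\{1,\dots,s\}$, so it is nonzero of absolute value at most $2s$ and not divisible by $2s+1$. The second rule becomes the $(2s+2)$-point rule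
$$\big(\tfrac34-\tfrac s2\big)\ \text{at }0,\qquad\tfrac14\ \text{at each }\pm\tfrac14\mathbf e_k\ (1\le k\le s),\qquad\tfrac14\ \text{at }(\tfrac12,\dots,\tfrac12),\tag{1}$$
where $\mathbf e_k$ is the $k$-th unit vector. Its total weight is $\frac34-\frac s2+\frac s2+\frac14=1$. It gives $\frac34-\frac s2+\frac{s-1}2-\frac14=0$ for $\pm\mathbf e_k$. It gives $\frac34-\frac s2+\big(\frac{s-1}2-\frac12\big)+\frac14=0$ for $\pm2\mathbf e_k$, and $\frac34-\frac s2+\frac{s-2}2+\frac14=0$ for $\pm\mathbf e_k\pm\mathbf e_l$ with $k\ne l$.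

The first rule is a group with equal weights, and it attains the minimum $2s+1$ (the independence argument works with the $2s+1$ exponents $0,\pm\mathbf e_k$). The second has a weight that is quite negative when $s$ is large, and it misses the minimum by one. Does the group structure always win, or at least tie, when the degree goes up? We shall see that it does not: for suitable large $s$ and large degree, relatives of rule (1) use far fewer points than any rule with positive weights.

## 2. Rules, lattice rules and three minimal counts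

Throughout, $s\ge1$ and $\delta\ge1$ are integers.

**Definition (cubature rule, degree).** A cubature rule for $[0,1]^s$ is a functional $Qf=\sum_{j=1}^Nw_jf(\mathbf x_j)$ with $N\ge1$, pairwise distinct abscissas $\mathbf x_j\in[0,1)^s$ and nonzero real weights $w_j$. Its abscissa count is $N(Q)=N$. It has *trigonometric degree* $d$ if it integrates $e(\mathbf h\cdot\mathbf x)$ correctly for all $\mathbf h\in\mathbb Z^s$ with $|\mathbf h|\le d$. The number $\delta=d+1$ is the *enhanced degree*. So enhanced degree $\delta$ means $\sum_jw_j=1$ and $\sum_jw_je(\mathbf h\cdot\mathbf x_j)=0$ for $0<|\mathbf h|\le\delta-1$.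

The rules of Section 1 have enhanced degree 3. Whenever convenient, we regard abscissas as points of $(\mathbb R/\mathbb Z)^s$.

**Definition (lattice rule).** An $s$-dimensional lattice rule is a cubature formula that can be expressed as
$$Qf=\frac1{d_1\cdots d_t}\sum_{j_1=1}^{d_1}\cdots\sum_{j_t=1}^{d_t}f\Big(\Big\{\frac{j_1\mathbf z_1}{d_1}+\dots+\frac{j_t\mathbf z_t}{d_t}\Big\}\Big),$$
with positive integers $d_i$ and $\mathbf z_i\in\mathbb Z^s$, where $\{\cdot\}$ is the componentwise fractional part. Equivalently, its abscissas are the points of $\Lambda\cap[0,1)^s$, equally weighted, for an *integration lattice* $\Lambda$: a discrete subset of $\mathbb R^s$ that is closed under addition and subtraction and contains $\mathbb Z^s$.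

In the first form the map $(j_1,\dots,j_t)\mapsto\sum_ij_i\mathbf z_i/d_i$ is a homomorphism from $\prod_i\mathbb Z/d_i$ to $(\mathbb R/\mathbb Z)^s$. Every point of its image is hit equally often, so *a lattice rule has equal positive weights on its distinct abscissas*. The five-point rule has $t=1$, $d_1=5$, $\mathbf z_1=(1,2)$. Rule (1) is not a lattice rule: its weights are not all equal, since $\frac34-\frac s2\ne\frac14$ for $s\ne1$, and for $s=1$ its abscissas are all of $\frac14\mathbb Z/\mathbb Z$ with equal weights, so that (only) there it is one.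

**Definition (minimal counts).** Let $N_{\min}(s,\delta)$ be the least abscissa count of any rule of enhanced degree $\delta$ in dimension $s$; a rule attaining it is *optimal*. Let $N_{\rm lat}(s,\delta)$ be the least count of a lattice rule of enhanced degree $\delta$, and $N_+(s,\delta)$ the least count of a rule of enhanced degree $\delta$ all of whose weights are positive.

These minima exist: the lattice $\delta^{-1}\mathbb Z^s$ gives a rule that sends $e(\mathbf h\cdot\mathbf x)$ to $1$ if $\delta$ divides every $h_k$ and to $0$ otherwise, and no nonzero $\mathbf h$ with $|\mathbf h|\le\delta-1$ has all coordinates divisible by $\delta$. Clearly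
$$N_{\rm lat}(s,\delta)\ge N_+(s,\delta)\ge N_{\min}(s,\delta),$$
and all three are nondecreasing in $\delta$, since a rule of enhanced degree $\delta+1$ also has enhanced degree $\delta$.

The problem comes from the report "Three- And Four-Dimensional $K$-Optimal Lattice Rules Of Moderate Trigonometric Degree" (http://ftp.mcs.anl.gov/pub/tech_reports/reports/P784.pdf). The problem statement records that optimal rules are known for $s=1,2$ and all $\delta$, for all $s$ with $\delta=1,2,3,4$, and for $(s,\delta)=(3,6)$; that in each of these cases at least one optimal rule is a lattice rule; and that in no other case is a rule known to be optimal. In the report's words, "it is not known whether there is any case in which one of the optimal rules is not a lattice rule." Taken literally this is trivial: shift an optimal lattice rule by a vector outside the lattice, modulo 1. The intended question is whether there is a pair $(s,\delta)$ for which *none* of the optimal rules is a lattice rule, that is, $N_{\rm lat}(s,\delta)>N_{\min}(s,\delta)$. The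 answer is yes.

**Theorem 1.** For $s=2^{17}$ and $\delta\in\{4097,4098\}$: $N_{\rm lat}(s,\delta)\ge N_+(s,\delta)>e^6N_{\min}(s,\delta)$. Hence no optimal rule is a lattice rule, and every optimal rule has a negative weight.

Since $e^6>400$, every lattice rule here has more than $400\,N_{\min}(s,\delta)$ abscissas.

**Theorem 2.** Let $A=3e^{10}$. For all $s,\delta$ with $A\sqrt s\le\delta\le s/A$,
$$N_{\rm lat}(s,\delta)\ \ge\ N_+(s,\delta)\ \ge\ \exp\!\Big(\tfrac1{90}\,\tfrac{\delta^2}{s}\ln\tfrac s\delta\Big)\,N_{\min}(s,\delta).$$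
So in this whole range no optimal rule is a lattice rule, and every optimal rule has a negative weight. For $\delta=\lfloor s/A\rfloor$ and $s$ large the ratio grows exponentially in $s$.

**Theorem 3.** For fixed $m\ge1$ and $s\to\infty$,
$$N_{\min}(s,2m+1)=\frac{(2s)^m}{m!}+O_m(s^{m-1}),\qquad N_{\min}(s,2m+2)=2\,\frac{(2s)^m}{m!}+O_m(s^{m-1}).$$

The proof has two halves: a lower bound for $N_+$ (Section 4) and a construction of signed rules (Sections 5 and 6).

## 3. The rank bound, and why it cannot separate lattices from signed rules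

**Lemma 1.** Let $Q$ be a rule and $F\subset\mathbb Z^s$ a finite set such that $Q$ integrates $e((\mathbf h-\mathbf h')\cdot\mathbf x)$ correctly for all $\mathbf h,\mathbf h'\in F$. Then $N(Q)\ge|F|$. Consequently, for $m\ge1$,
$$N_{\min}(s,2m+1)\ge2^m\binom sm,\qquad N_{\min}(s,2m+2)\ge2\cdot2^m\binom sm.$$

*Proof.* Put $E=(e(\mathbf h\cdot\mathbf x_j))_{\mathbf h\in F,\,j\le N}$ and $D=\mathrm{diag}(w_j)$. The $(\mathbf h,\mathbf h')$ entry of $EDE^*$ is $\sum_jw_je((\mathbf h-\mathbf h')\cdot\mathbf x_j)$, so $EDE^*=I$. The left side has rank at most $N$, the right side has rank $|F|$.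

For enhanced degree $2m+1$ (degree $2m$) take $F=\{\mathbf h:|\mathbf h|\le m\}$; differences have norm at most $2m$. This $F$ contains all vectors with $m$ entries $\pm1$ and the other entries $0$, so $|F|\ge2^m\binom sm$.

For enhanced degree $2m+2$ (degree $2m+1$) take $F_0=\{\mathbf h:|\mathbf h|\le m,\ |\mathbf h|\equiv m\bmod2\}$ and $F=F_0\cup(F_0+\mathbf e_1)$. Since $|\mathbf h|\equiv\sum_kh_k\bmod2$, coordinate sums are $\equiv m$ on $F_0$ and $\equiv m+1$ on $F_0+\mathbf e_1$, so the union is disjoint. Differences have norm at most $2m$ inside each part and at most $2m+1$ across. So $N\ge2|F_0|\ge2\cdot2^m\binom sm$. $\square$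

**Simple cases.** For $s=1$ the set $F=\{0,1,\dots,\delta-1\}$ gives $N\ge\delta$, and $\delta$ equally spaced points attain it. For $\delta=4$, Lemma 1 with $m=1$ gives $N\ge4s$. The multiples of $\frac1{4s}(1,3,\dots,2s-1)$, equally weighted, attain it: with $z_k=2k-1$, the number $\sum_kh_kz_k$ is odd when $|\mathbf h|$ is $1$ or $3$. When $|\mathbf h|=2$ it is $\pm2z_k$ or $\pm z_k\pm z_l$ with $k\ne l$, hence nonzero and of absolute value less than $4s$.

To show that lattice rules are wasteful, one would first try to exploit the group. Let $\Lambda$ be an integration lattice whose rule has degree $2m$. The group $\Lambda/\mathbb Z^s$ has order $N$, and each $\mathbf h\in\mathbb Z^s$ defines a character $\mathbf x\mapsto e(\mathbf h\cdot\mathbf x)$ on it. If $|\mathbf h|,|\mathbf h'|\le m$ and $\mathbf h\ne\mathbf h'$, the two characters differ, since otherwise the rule would give $1$ instead of $0$ on $e((\mathbf h-\mathbf h')\cdot\mathbf x)$. A group of order $N$ has at most $N$ characters, so $N\ge|\{\mathbf h:|\mathbf h|\le m\}|$. This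 is exactly the rank bound, which signed rules obey too. The argument stops there: it cannot tell a lattice rule from any other rule.

Let us instead use only that the weights are positive. Let $S$ be a finite set of exponents and $f(\mathbf x)=\big|\sum_{\mathbf v\in S}e(\mathbf v\cdot\mathbf x)\big|^2$. It is nonnegative, $f(0)=|S|^2$, and its Fourier coefficient $\hat f(\mathbf h)$ is the number of pairs in $S$ with difference $\mathbf h$; in particular $\hat f(0)=|S|$. For a rule with positive weights, $1=\sum_jw_j$ and Cauchy–Schwarz give $\sum_jw_j^2\ge1/N$. Dropping the terms $i\ne j$, which are nonnegative,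
$$\frac{f(0)}N\le f(0)\sum_jw_j^2\le\sum_{i,j}w_iw_jf(\mathbf x_i-\mathbf x_j)=\sum_{\mathbf h}\hat f(\mathbf h)\Big|\sum_jw_je(\mathbf h\cdot\mathbf x_j)\Big|^2.\tag{2}$$
If all differences from $S$ lie within the degree, only $\mathbf h=0$ survives and we get $N\ge|S|$: the rank bound again. To gain, $S$ must be larger, so that some differences have $|\mathbf h|\ge\delta$. For these, $\hat f(\mathbf h)>0$ multiplies a quantity about which we know nothing. That is where this second attempt stops.

## 4. A positive semidefinite kernel that turns negative outside the degree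

The chain (2) works for any nonnegative trigonometric polynomial $f$. What we need is $\hat f(\mathbf h)\le0$ for every $|\mathbf h|\ge\delta$; those terms can then be discarded. So we give each pair $(\mathbf v,\mathbf v')$ a coefficient $k(\mathbf v,\mathbf v')$ that is $\le0$ as soon as $|\mathbf v-\mathbf v'|\ge\delta$. The simplest choice is $k=\delta-|\mathbf v-\mathbf v'|$. Then $f\ge0$ holds if $k$ is positive semidefinite, and on vectors with entries in $\{-1,0,1\}$ the $\ell_1$ distance is an affine function of an inner product, so this can be decided exactly.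

**Lemma 2.** Let $1\le r\le s$ be an integer with $\theta:=\delta-2r+r^2/s>0$. Every rule of enhanced degree $\delta$ with positive weights has
$$N\ge\frac\theta\delta\,2^r\binom sr.$$

**Step 1: the kernel as a Gram matrix.** *This step shows that the kernel is positive semidefinite and computes its total sum.* Let $S$ be the set of $\mathbf v\in\{-1,0,1\}^s$ with exactly $r$ nonzero entries, so $|S|=2^r\binom sr$. For $\mathbf v\in S$ let $\varphi(\mathbf v)\in\{0,1\}^{2s}$ be the indicator vector of $\{(i,v_i):v_i\ne0\}\subset\{1,\dots,s\}\times\{\pm1\}$. It has $r$ ones, so $\langle\varphi(\mathbf v),\mathbf 1\rangle=r$. For $a,b\in\{-1,0,1\}$ we have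
$$|a-b|=|a|+|b|-2\cdot\mathbf 1[a=b\ne0]$$
(if one is $0$ both sides are $|a|+|b|$; if $a=b\ne0$ both are $0$; if $a=-b\ne0$ both are $2$). Summing over coordinates, $|\mathbf v-\mathbf v'|=2r-2\langle\varphi(\mathbf v),\varphi(\mathbf v')\rangle$. Now center: put $\tilde\varphi(\mathbf v)=\varphi(\mathbf v)-\frac r{2s}\mathbf 1$. Then
$$\langle\tilde\varphi(\mathbf v),\tilde\varphi(\mathbf v')\rangle=\langle\varphi(\mathbf v),\varphi(\mathbf v')\rangle-2\cdot\frac r{2s}\cdot r+\Big(\frac r{2s}\Big)^2\cdot2s=\langle\varphi(\mathbf v),\varphi(\mathbf v')\rangle-\frac{r^2}{2s}.$$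
Therefore
$$k(\mathbf v,\mathbf v'):=\delta-|\mathbf v-\mathbf v'|=\delta-2r+2\langle\varphi(\mathbf v),\varphi(\mathbf v')\rangle=2\langle\tilde\varphi(\mathbf v),\tilde\varphi(\mathbf v')\rangle+\theta.\tag{3}$$
Since $\theta>0$, this is a sum of two positive semidefinite kernels. By symmetry each of the $2s$ pairs $(i,\pm1)$ belongs to the same number, $|S|r/(2s)$, of sets, so $\sum_{\mathbf v\in S}\tilde\varphi(\mathbf v)=0$ and
$$\sum_{\mathbf v,\mathbf v'\in S}k(\mathbf v,\mathbf v')=\theta|S|^2.$$

Without centering, the constant in (3) would be $\delta-2r$, and we could not go beyond $2r\le\delta$. Centering adds $r^2/s$ to it, so $2r$ may exceed $\delta$ by anything less than $r^2/s$. This surplus is all that the lower bound gains, and it is what the theorems rest on.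

*Example.* Let $s=2$, $r=1$, $S=\{\pm\mathbf e_1,\pm\mathbf e_2\}$. Distinct elements are at distance 2, so $k$ is the $4\times4$ matrix with $\delta$ on the diagonal and $\delta-2$ elsewhere. Its eigenvalues are $2$ (three times) and $\delta+3(\delta-2)=4\delta-6$. This agrees with (3): here $\theta=\delta-\frac32$, and the all-ones vector has eigenvalue $\theta|S|=4\theta$.

**Step 2: the test function.** *This step turns the kernel into a trigonometric polynomial with the wanted signs.* Let
$$f(\mathbf x)=\sum_{\mathbf v,\mathbf v'\in S}k(\mathbf v,\mathbf v')\,e((\mathbf v-\mathbf v')\cdot\mathbf x)=2\Big\|\sum_{\mathbf v\in S}e(\mathbf v\cdot\mathbf x)\tilde\varphi(\mathbf v)\Big\|^2+\theta\Big|\sum_{\mathbf v\in S}e(\mathbf v\cdot\mathbf x)\Big|^2\ge0.$$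
By Step 1, $f(0)=\theta|S|^2$. The constant coefficient collects the diagonal: $\hat f(0)=\delta|S|$. In general
$$\hat f(\mathbf h)=(\delta-|\mathbf h|)\cdot\#\{(\mathbf v,\mathbf v')\in S^2:\mathbf v-\mathbf v'=\mathbf h\},$$
which is $\le0$ for $|\mathbf h|\ge\delta$.

**Step 3: comparison with the rule.** *This step extracts the bound on $N$.* Let the rule have nodes $\mathbf x_j$ and weights $w_j>0$. The chain (2) used only $f\ge0$ and positivity of the weights, so it applies. On its right side the terms with $0<|\mathbf h|\le\delta-1$ vanish because the rule is exact there, the terms with $|\mathbf h|\ge\delta$ are $\le0$ by Step 2, and the term $\mathbf h=0$ equals $\hat f(0)$ because $\sum_jw_j=1$. Hence $f(0)/N\le\hat f(0)$, that is, $N\ge f(0)/\hat f(0)=\theta|S|/\delta$. $\square$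

Positivity of the weights was used in one place: in dropping the terms $w_iw_jf(\mathbf x_i-\mathbf x_j)$ with $i\ne j$.

## 5. Extrapolation from a point mass to Lebesgue measure

We now want signed rules with about $2^m\binom sm$ points. Rule (1) is the model: nearly all coordinates of its nodes are $0$, or nearly all are $\frac12$.

Suppose we have, on the circle $\mathbb R/\mathbb Z$, signed measures $\mu_r$ depending polynomially on a real parameter $r$, with moments $P_h(r)=\int e(hx)\,d\mu_r$. In dimension $s$ the product measure $\mu_r^{\otimes s}$ has moments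
$$G_{\mathbf h}(r)=\prod_{k=1}^sP_{h_k}(r).$$
Suppose that $\mu_1$ is the point mass at $0$, and that $\mu_0$ has the moments of Lebesgue measure in the relevant range. A rule should reproduce $G_{\mathbf h}(0)$. If $G_{\mathbf h}$ is a polynomial of degree at most $|\mathbf h|\le2m+1$, its value at $0$ is a fixed linear combination of its Taylor coefficients at $r=1$. The coefficient of order $j$ is the moment of the measure
$$B_j=\sum_{j_1+\dots+j_s=j}\tau_{j_1}\otimes\dots\otimes\tau_{j_s},\qquad\text{where}\quad\mu_{1+u}=\sum_ju^j\tau_j,\tag{4}$$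
and $\tau_0$ is the point mass at $0$, so a node of $B_j$ has at most $j$ nonzero coordinates. Using $r=1$ alone would require orders up to $2m+1$. If in addition $P_h(-r)=(-1)^hP_h(r)$, then the data at $r=-1$ are also available, by translating everything by $(\frac12,\dots,\frac12)$, and orders up to $m$ at the two points together suffice.

Which family $\mu_r$? The obvious one is the Poisson kernel, $P_h(r)=r^{|h|}$, for which $G_{\mathbf h}(r)=r^{|\mathbf h|}$. Its Taylor coefficients at $1$ are not finite measures, but we may try to replace them by finitely supported $\tau_j$ with the right moments for $|h|\le2m+1$, keeping the point mass at $0$ for $\tau_0$. Then $\tau_1$ must satisfy $\int e(hx)\,d\tau_1=|h|$ for $|h|\le2m+1$, and this is too expensive.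

**Claim.** Such a $\tau_1$ has at least $2m+2$ atoms.

*Proof.* If $\tau_1$ has $K$ atoms, the matrix $T=(|h-h'|)_{0\le h,h'\le2m+1}$, whose entries are the moments $\int e((h-h')x)\,d\tau_1$, is a sum of $K$ matrices of rank one. So it suffices that $T$ is invertible. Let $Tc=0$. Row $i+1$ minus row $i$ of $T$ is $+1$ in columns $\le i$ and $-1$ in columns $>i$, so $\sum_{j\le i}c_j=\sum_{j>i}c_j$ for $0\le i\le2m$. Comparing consecutive $i$ gives $c_1=\dots=c_{2m}=0$, and then $i=0$ gives $c_0=c_{2m+1}$. Row $0$ gives $\sum_jjc_j=(2m+1)c_{2m+1}=0$. Thus $c=0$. $\square$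

So $\tau_1$ has at least $2m+1$ atoms away from $0$. In $B_m$, the nodes with exactly $m$ nonzero coordinates come only from terms with $m$ indices $j_k=1$ and the rest $0$; hence, for $m\le s$, $B_m$ has at least $(2m+1)^m\binom sm$ atoms. The rank bound is about $2^m\binom sm$, so the construction loses a factor $(m+\frac12)^m$ at this point.

The way out is that we never needed $P_h(r)=r^{|h|}$. We need $\deg P_h\le|h|$, $P_h(0)=0$ for $h\ne0$, and the parity relation. Let us then *prescribe* a cheap $\tau_1$, namely the one hidden in rule (1): mass $1$ at $0$ and $-\frac12$ at $\pm\frac14$. Its moments $1-\cos(\pi h/2)$ are $1$ for $h$ odd, $2$ for $h\equiv2\bmod4$, and $0$ for $4\mid h$. These should be the slopes $P_h'(1)$. The polynomials $r$ and $r^2$ serve for the first two classes. For $h$ divisible by $4$ we need an even polynomial with $P(0)=0$, $P(1)=1$, $P'(1)=0$; the only one of degree $\le4$ is $2r^2-r^4=1-(1-r^2)^2$. If $8\mid h$ there is room for the flatter $1-(1-r^2)^3$, and so on. So $P_h$ should depend only on the power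 of $2$ in $h$, and be flatter at $r=1$ the larger that power is. Flatness pushes points with large denominators into high order, where they are harmless.

## 6. Measures graded by the 2-adic valuation

Fix $m\ge1$ and choose $n$ with $2^n>2m+1$; thus $n\ge2$. For $x\in2^{-n}\mathbb Z/\mathbb Z$ define a cost:
$$c(0)=0,\quad c(\pm\tfrac14)=1,\quad c(\tfrac12)=2,\quad c(x)=k\text{ if }x\text{ has exact denominator }2^{k+1}\text{ with }k\ge2.$$
So eighths cost 2, sixteenths cost 3, and so on. For $M\ge0$ let
$$Y_M=\Big\{\mathbf x\in(2^{-n}\mathbb Z/\mathbb Z)^s:\ \sum_kc(x_k)\le M\Big\}.$$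
For example $Y_0=\{0\}$, and $Y_1$ consists of $0$ and the $2s$ points $\pm\frac14\mathbf e_k$.

**Lemma 3.** $N_{\min}(s,2m+1)\le|Y_m|+|Y_{m-1}|$ and $N_{\min}(s,2m+1)\le N_{\min}(s,2m+2)\le2|Y_m|$. Moreover, for $0<\rho<\frac12$,
$$|Y_m|\le\rho^{-m}W(\rho)^s,\qquad W(\rho):=1+2\rho+\rho^2+\frac{4\rho^2}{1-2\rho}.$$

**Step 1: the family $\mu_r$.** *This step builds one-dimensional measures with the three required properties.* Let $\lambda_q$ be the uniform probability measure on $q^{-1}\mathbb Z/\mathbb Z$, so $\int e(hx)\,d\lambda_q=\mathbf 1[q\mid h]$. Put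
$$p_0(r)=r,\qquad p_i(r)=1-(1-r^2)^i\quad(i\ge1),\qquad\mu_r=\sum_{i=0}^{n-1}p_i(r)(\lambda_{2^i}-\lambda_{2^{i+1}})+\lambda_{2^n}.$$
The moment of $\lambda_{2^i}-\lambda_{2^{i+1}}$ at $h$ is $\mathbf 1[2^i\mid h]-\mathbf 1[2^{i+1}\mid h]$, which is $1$ if $h\ne0$ has 2-adic valuation exactly $i$, and $0$ otherwise. A nonzero $h$ with $|h|<2^n$ has valuation at most $n-1$ and is not divisible by $2^n$. So for $|h|<2^n$ the moment $P_h(r):=\int e(hx)\,d\mu_r$ is
$$P_0=1,\qquad P_h=p_i\ \text{ if }h\ne0\text{ has 2-adic valuation }i.$$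
For $n=3$, for instance, $P_h$ is $r$ for $h=\pm1,\pm3,\pm5,\pm7$, it is $r^2$ for $\pm2,\pm6$, and $2r^2-r^4$ for $\pm4$. In general, for $|h|<2^n$:

* (a) $\deg P_h\le|h|$. Indeed $\deg p_0=1$, and $\deg p_i=2i\le2^i$ for $i\ge1$, while $|h|\ge2^i$ if $h\ne0$ has valuation $i$.
* (b) $P_h(0)=0$ for $h\ne0$, since $p_i(0)=0$ for all $i\ge0$.
* (c) $P_h(-r)=(-1)^hP_h(r)$, since $p_0$ is odd, the other $p_i$ and $P_0$ are even, and $h$ is odd exactly when its valuation is $0$.

**Step 2: Taylor coefficients at $r=1$.** *This step shows that order $j$ only involves points of cost at most $j$.* Write $\mu_{1+u}=\sum_ju^j\tau_j$. We have $p_0(1+u)=1+u$, and since $1-(1+u)^2=-u(2+u)$,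
$$p_i(1+u)=1-(-1)^iu^i(2+u)^i\qquad(i\ge1),$$
which has constant term $1$ and otherwise only powers $u^j$ with $i\le j\le2i$.

Order $0$: every $p_i(1)=1$, so the sum telescopes and $\tau_0=\lambda_1$, the point mass at $0$.

Order $1$: only $p_0$ (coefficient $1$) and $p_1(1+u)=1+2u+u^2$ (coefficient $2$) contribute. Writing $\varepsilon_a$ for the unit mass at $a$,
$$\tau_1=(\lambda_1-\lambda_2)+2(\lambda_2-\lambda_4)=\lambda_1+\lambda_2-2\lambda_4=\varepsilon_0+\tfrac12(\varepsilon_0+\varepsilon_{1/2})-\tfrac12(\varepsilon_0+\varepsilon_{1/4}+\varepsilon_{1/2}+\varepsilon_{3/4})=\varepsilon_0-\tfrac12(\varepsilon_{1/4}+\varepsilon_{-1/4}).$$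

Order $j\ge2$: $p_0$ does not contribute, and $p_i$ does so only if $i\le j$. So $\tau_j$ is a combination of $\lambda_{2^i}-\lambda_{2^{i+1}}$ with $1\le i\le\min(j,n-1)$ and is supported on $2^{-\min(j+1,n)}\mathbb Z/\mathbb Z$. The points there are $0$, $\pm\frac14$, $\frac12$, of cost at most $2\le j$, and points of exact denominator $2^{k+1}$ with $2\le k\le j$, of cost $k\le j$.

In all cases
$$\operatorname{supp}\tau_j\subset\{x:c(x)\le j\}.\tag{5}$$
For example, with $n=3$ one has $p_2(1+u)=1-4u^2-4u^3-u^4$ and $\tau_2=(\lambda_2-\lambda_4)-4(\lambda_4-\lambda_8)=\lambda_2-5\lambda_4+4\lambda_8$. It has mass $-\frac14$ at $0$ and $\frac12$, mass $-\frac34$ at $\pm\frac14$, and mass $\frac12$ at each odd multiple of $\frac18$.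

**Step 3: passing to dimension $s$.** *This step identifies the moments of the product functionals.* Define $B_j$ by (4). By (5) and additivity of the cost, $B_j$ is supported in $Y_j$. For $|\mathbf h|\le2m+1$ all $|h_k|<2^n$, so with $G_{\mathbf h}(r)=\prod_kP_{h_k}(r)$, properties (a) and (b) give
$$\deg G_{\mathbf h}\le|\mathbf h|\le2m+1,\qquad G_{\mathbf h}(0)=\mathbf 1[\mathbf h=0].$$
Let $[u^j]$ denote the coefficient of $u^j$. Expanding the product of the series $\sum_ju^j\int e(h_kx)\,d\tau_j=P_{h_k}(1+u)$ gives
$$\int e(\mathbf h\cdot\mathbf x)\,dB_j=[u^j]\,G_{\mathbf h}(1+u).$$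
Let $B_j'$ be the translate of $B_j$ by $(\frac12,\dots,\frac12)$. Translation multiplies the moment at $\mathbf h$ by $(-1)^{\sum_kh_k}$, and by (c) $G_{\mathbf h}(-r)=(-1)^{\sum_kh_k}G_{\mathbf h}(r)$. Hence
$$\int e(\mathbf h\cdot\mathbf x)\,dB_j'=[u^j]\,G_{\mathbf h}(-1-u).$$

**Step 4: interpolation to $r=0$.** *This step combines the $B_j$ and $B'_j$ into a rule.* Consider the $2m+2$ linear functionals $g\mapsto[u^j]g(1+u)$ and $g\mapsto[u^j]g(-1-u)$, $0\le j\le m$, on the $(2m+2)$-dimensional space of real polynomials of degree $\le2m+1$. If all vanish at $g$, then $(r-1)^{m+1}(r+1)^{m+1}$ divides $g$, so $g=0$. Thus they form a basis of the dual space, and there are real $\alpha_j,\beta_j$ with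
$$g(0)=\sum_{j\le m}\alpha_j[u^j]g(1+u)+\sum_{j\le m}\beta_j[u^j]g(-1-u)\qquad(\deg g\le2m+1).$$
Apply this to $g=G_{\mathbf h}$. By Step 3 the signed measure $\sum_{j\le m}(\alpha_jB_j+\beta_jB_j')$ has moment $G_{\mathbf h}(0)=\mathbf 1[\mathbf h=0]$ for every $|\mathbf h|\le2m+1$. It is supported on $Y_m\cup\big(Y_m+(\frac12,\dots,\frac12)\big)$. Discard the points of zero weight; something is left, since the total mass is $1$. The result is a rule of degree $2m+1$, that is, of enhanced degree $2m+2$, with at most $2|Y_m|$ abscissas. A rule of enhanced degree $2m+2$ also has enhanced degree $2m+1$.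

If only $|\mathbf h|\le2m$ matters, then $\deg G_{\mathbf h}\le2m$, and the $2m+1$ data with $j\le m$ at $r=1$ and $j\le m-1$ at $r=-1$ suffice: a polynomial of degree $\le2m$ for which they vanish is divisible by $(r-1)^{m+1}(r+1)^m$, hence zero. This gives a rule of enhanced degree $2m+1$ supported on $Y_m\cup\big(Y_{m-1}+(\frac12,\dots,\frac12)\big)$.

**Step 5: counting $Y_m$.** *This step bounds the number of nodes by a generating function.* For $0<\rho<\frac12$ each point of $Y_m$ has $\rho^{\sum_kc(x_k)-m}\ge1$, so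
$$|Y_m|\le\sum_{\mathbf x}\rho^{\sum_kc(x_k)-m}=\rho^{-m}\Big(\sum_{x\in2^{-n}\mathbb Z/\mathbb Z}\rho^{c(x)}\Big)^s.$$
The points $0$, $\pm\frac14$, $\frac12$ contribute $1+2\rho+\rho^2$, and there are $2^k$ points of exact denominator $2^{k+1}$, so the inner sum is at most $1+2\rho+\rho^2+\sum_{k\ge2}(2\rho)^k=W(\rho)$. $\square$

*Check with $m=1$, enhanced degree 3.* Take $n=2$. For $g=a+br+cr^2$ the data are $a+b+c$, $b+2c$ (at $r=1$) and $a-b+c$ (at $r=-1$). Solving for $a$ gives $\alpha_0=\frac34$, $\alpha_1=-\frac12$, $\beta_0=\frac14$. Since $B_0=\varepsilon_0$ and $B_1=s\,\varepsilon_0-\frac12\sum_k(\varepsilon_{\mathbf e_k/4}+\varepsilon_{-\mathbf e_k/4})$, the measure $\frac34B_0-\frac12B_1+\frac14B_0'$ is exactly rule (1).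

## 7. Fixed degree, growing dimension: proof of Theorem 3

**Upper bounds.** *We count $Y_m$ to leading order.* Fix $m$ and the least $n$ with $2^n>2m+1$. Every nonzero coordinate costs at least $1$, so a point of $Y_m$ has at most $m$ nonzero coordinates. If it has exactly $m$, each costs exactly $1$ and equals $\pm\frac14$; there are $2^m\binom sm$ such points. All other points of $Y_m$, and all points of $Y_{m-1}$, have at most $m-1$ nonzero coordinates, each from a set of fewer than $2^n$ elements, so there are at most $\sum_{k\le m-1}\binom sk2^{nk}=O_m(s^{m-1})$ of them. Thus $|Y_m|=2^m\binom sm+O_m(s^{m-1})$ and $|Y_{m-1}|=O_m(s^{m-1})$. Lemma 3 gives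
$$N_{\min}(s,2m+1)\le2^m\binom sm+O_m(s^{m-1}),\qquad N_{\min}(s,2m+2)\le2\cdot2^m\binom sm+O_m(s^{m-1}).$$

**Lower bounds.** *These are already available:* Lemma 1 gives $N_{\min}(s,2m+1)\ge2^m\binom sm$ and $N_{\min}(s,2m+2)\ge2\cdot2^m\binom sm$. Since $2^m\binom sm=(2s)^m/m!+O_m(s^{m-1})$, both asymptotics follow. $\blacksquare$

## 8. One explicit dimension: proof of Theorem 1

Before the numbers, let us see which parameters can work. With $\delta=2m+1$ and $r=m+t$, Lemma 2 has $\theta=1-2t+r^2/s$, so $\theta\ge1$ allows $t$ up to $r^2/(2s)$, roughly $m^2/(2s)$. Passing from $r=m$ to $r=m+t$ multiplies the size of $(2s)^r/r!$ by about $(2s/m)^t$, a gain of $t\ln(2s/m)$ in the logarithm. The losses are of order $m^2/s$ (from $\binom sr$ against $s^r/r!$, and from the quadratic terms of $W$), plus a few multiples of $\ln m$. The gain carries an extra factor $\ln(2s/m)$. So we want $m^2/s$ fairly large and $s/m$ large, which means $m$ between $\sqrt s$ and $s$, away from both.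

Take $s=2^{17}$, $m=2^{11}=2048$, $r=m+16=2064$. Then $2m+1=4097$ and $2m+2=4098$. We use two elementary inequalities:
$$\ln(1-y)\ge-y-y^2\quad(0\le y\le\tfrac12),\qquad m!\le e\sqrt m\,(m/e)^m\quad(m\ge1).\tag{6}$$
For the first, $\ln(1-y)+y+y^2$ vanishes at $0$ and has derivative $y(1-2y)/(1-y)\ge0$. For the second, $\ln$ is concave, so the trapezoidal sum $\ln m!-\frac12\ln m$ is at most $\int_1^m\ln x\,dx=m\ln m-m+1$.

**Step 1: lower bound for $N_+$.** *We evaluate Lemma 2 with $\delta=4097$.* Since $2064^2=4260096$ and $4260096/131072=32.50\ldots$,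
$$\theta=4097-4128+\frac{2064^2}{2^{17}}=-31+32.50\ldots>1,$$
so $N_+(s,4098)\ge N_+(s,4097)\ge2^r\binom sr/4097$. Write
$$2^r\binom sr=\frac{(2s)^r}{r!}\,\Pi,\qquad\Pi=\prod_{i<r}(1-i/s).$$
All $i/s$ are below $\frac12$, so by (6), using $\sum_{i<r}i\le r^2/2$ and $\sum_{i<r}i^2\le r^3/3$,
$$-\ln\Pi\le\frac{r^2}{2s}+\frac{r^3}{3s^2}\le16.26+0.18=16.44;$$
here $r^2/(2s)=16.250\ldots$, and $r^3/(3s^2)=\frac13\cdot32.50\ldots\cdot0.01574\ldots<0.18$. Next, $r!\le m!\,r^{16}$. We have $2s/m=128$, and $2s/r=262144/2064>127$ because $127\cdot2064=262128$. With (6),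
$$2^r\binom sr\ge\frac{(2s)^m}{m!}\Big(\frac{2s}r\Big)^{16}\Pi\ge128^me^m\,\frac{127^{16}e^{-16.44}}{e\sqrt m}.$$

**Step 2: upper bound for $N_{\min}$.** *We evaluate Lemma 3.* Take $\rho=m/(2s)=1/128$. Then $2\rho s=m$, $\rho^2s=8$ and $4\rho^2s/(1-2\rho)=32\cdot\frac{64}{63}$, so
$$s\ln W(\rho)\le s(W(\rho)-1)=m+8+32\cdot\tfrac{64}{63}\le m+40.52.$$
Hence $N_{\min}(s,4097)\le N_{\min}(s,4098)\le2|Y_m|\le2\cdot128^me^{m+40.52}$.

**Step 3: comparison.** *The common factor $128^me^m$ cancels and only small numbers remain.* First, $\ln127=7\ln2+\ln\frac{127}{128}\ge4.85198-\frac1{127}>4.8441$ (using $-\ln(1-y)\le y/(1-y)$), so $16\ln127>77.5$. Next, $\ln(e\sqrt{2048})=1+\frac{11}2\ln2<4.82$. Finally, $\ln(2\cdot4097)=13\ln2+\ln(1+\frac1{4096})<9.02$. Hence for $\delta=4097$ and for $\delta=4098$,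
$$\ln\frac{N_+(s,\delta)}{N_{\min}(s,\delta)}>77.5-16.44-4.82-9.02-40.52=6.7>6.$$

So every rule with positive weights, in particular every lattice rule, has more than $e^6N_{\min}(s,\delta)$ abscissas. An optimal rule therefore has a negative weight and is not a lattice rule. $\blacksquare$

## 9. The range $A\sqrt s\le\delta\le s/A$: proof of Theorem 2

The computation is the same, with the choice $t\approx m^2/(2s)$ made for general parameters.

**Step 1: parameters.** *We fix $m,t,r$ and record the size relations used later.* Recall $A=3e^{10}$. Let $m=\lfloor(\delta-1)/2\rfloor$, so $\delta\in\{2m+1,2m+2\}$. Then $m\le\delta/2$, and $m\ge(\delta-2)/2\ge\delta/3$ because $\delta\ge6$. From $A\sqrt s\le\delta\le s/A$ we get $e^{10}\sqrt s\le m\le s/e^{10}$. Put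
$$\xi=\frac{m^2}s\ge e^{20},\qquad L=\ln\frac sm\ge10,\qquad t=\lfloor\xi/2\rfloor,\qquad r=m+t.$$
Then $t\ge\xi/2-1\ge0.49\,\xi$ since $\xi\ge100$, and $t\le\xi/2=\frac m2\cdot\frac ms\le m/(2e^{10})$. Therefore $m\le r\le1.01\,m\le s/2$.

**Step 2: lower bound for $N_+$.** *We apply Lemma 2 in enhanced degree $2m+1$.* There
$$\theta=2m+1-2(m+t)+\frac{r^2}s=1-2t+\frac{r^2}s\ge1-\xi+\xi=1,$$
because $2t\le\xi$ and $r\ge m$. So $N_+(s,\delta)\ge N_+(s,2m+1)\ge2^r\binom sr/(2m+1)$. On $[0,\frac12]$ we have $1-y\ge4^{-y}$: the right side is convex, the left side linear, and they agree at both endpoints. Since $r\le s/2$,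
$$\prod_{i<r}(1-i/s)\ge4^{-r^2/(2s)}=e^{-(\ln2)r^2/s}\ge e^{-0.7r^2/s}.$$
With $r!\le m!\,r^t$ and the second inequality of (6),
$$2^r\binom sr=\frac{(2s)^{m+t}}{r!}\prod_{i<r}(1-i/s)\ge\Big(\frac{2es}m\Big)^m\Big(\frac{2s}r\Big)^t\frac{e^{-0.7r^2/s}}{e\sqrt m}.$$

**Step 3: upper bound for $N_{\min}$.** *We apply Lemma 3 with $\rho=m/(2s)$.* Here $\rho\le\frac14$, so $1-2\rho\ge\frac12$ and $W(\rho)\le1+2\rho+9\rho^2$. Thus $W(\rho)^s\le e^{2\rho s+9\rho^2s}=e^{m+9\xi/4}$, and
$$N_{\min}(s,\delta)\le N_{\min}(s,2m+2)\le2|Y_m|\le2\Big(\frac{2es}m\Big)^me^{9\xi/4}.$$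

**Step 4: comparison.** *The factor $(2es/m)^m$ cancels; we check that the gain dominates.* Dividing,
$$\ln\frac{N_+(s,\delta)}{N_{\min}(s,\delta)}\ge t\ln\frac{2s}r-0.7\,\frac{r^2}s-\frac94\xi-\ln\big(2e\sqrt m(2m+1)\big).$$
We have $2s/r\ge2s/(1.01m)\ge s/m$, so the first term is at least $0.49\,\xi L$. Next, $r^2/s\le1.01^2\xi$ and $0.7\cdot1.01^2+2.25\le3$. Finally, $2e\sqrt m(2m+1)\le6e\,m^{3/2}\le17m^{3/2}$ and $\ln17\le3$. So
$$\ln\frac{N_+(s,\delta)}{N_{\min}(s,\delta)}\ge0.49\,\xi L-3\xi-3-\tfrac32\ln m.$$
Now $3\xi\le0.3\,\xi L$ because $L\ge10$, and $3\le0.01\,\xi L$ because $\xi L\ge10e^{20}$. For the last term, $m=\frac{m^2}s\cdot\frac sm$ gives $\ln m=\ln\xi+L$. Here $L\le\xi L/e^{20}$, and since $(\ln y)/y$ decreases for $y\ge e$, $\ln\xi\le20\,\xi/e^{20}\le2\,\xi L/e^{20}$. Hence $\frac32\ln m\le\frac92\,\xi L/e^{20}\le0.01\,\xi L$. Altogether the logarithm is at least $(0.49-0.3-0.01-0.01)\,\xi L\ge0.1\,\xi L$.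

**Step 5: back to $\delta$.** *We express the bound in the original parameters.* From $m\ge\delta/3$ we get $\xi\ge\delta^2/(9s)$, and from $m\le\delta/2$ we get $L\ge\ln(2s/\delta)\ge\ln(s/\delta)$. So
$$\ln\frac{N_+(s,\delta)}{N_{\min}(s,\delta)}\ge\frac1{90}\,\frac{\delta^2}s\ln\frac s\delta,$$
which is the claimed bound, and $N_{\rm lat}\ge N_+$. Since $s/\delta\ge A>1$, the right side is positive, so every rule with positive weights has more than $N_{\min}(s,\delta)$ abscissas: no optimal rule is a lattice rule, and every optimal rule has a negative weight. For $\delta=\lfloor s/A\rfloor$ and $s$ large, the condition $\delta\ge A\sqrt s$ holds, $\delta^2/s$ is asymptotic to $s/A^2$, and $\ln(s/\delta)\ge\ln A$, so the ratio grows exponentially in $s$. $\blacksquare$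

**Remark.** These results do not determine the smallest $s$ or $\delta$ for which $N_{\rm lat}(s,\delta)>N_{\min}(s,\delta)$. Also, lattice rules entered the lower bound only through the positivity of their weights. So the argument does not decide whether lattice rules can fail to be optimal among rules with positive weights.
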